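\title{Large closed ideals in the algebra of bounded operators on $L_1[0,1]$}

\begin{abstract}
A closed two-sided ideal in the algebra $L(L_1[0,1])$ of bounded operators on $L_1[0,1]$ is called large if it contains an operator that is not strictly singular. We show that there are exactly $2^{2^{\aleph_0}}$ large closed ideals. A chain of continuum many of them is already detected by the noise operators on the infinite discrete cube. All the ideals we construct contain the Dunford--Pettis operators. They are defined by a two-parameter family of seminorms that measures for how many terms the image of a sequence with an upper $\ell_2$ estimate can behave like the unit vector basis of $\ell_1^n$. Upper bounds for these seminorms come from a change of density and from hypercontractivity with exponents close to $1$; lower bounds come from independent, nearly disjoint spikes.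
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $X$ be an infinite dimensional Banach space over the real or complex field, and let $L(X)$ be the Banach algebra of bounded linear operators on $X$. A \emph{closed ideal} in $L(X)$ is a closed linear subspace $\mathcal J$ such that $UTV\in\mathcal J$ whenever $T\in\mathcal J$ and $U,V\in L(X)$. An operator is \emph{strictly singular} if its restriction to no infinite dimensional subspace is an isomorphism; these operators form the ideal $\mathcal S(X)$. A closed ideal is \emph{small} if it is contained in $\mathcal S(X)$ and \emph{large} otherwise.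

Write $L_1=L_1[0,1]$. The following facts about $L(L_1)$ are known. The set $\mathcal I_{\ell_1}$ of operators that factor through $\ell_1$ is a closed ideal; it is large, it contains $\mathcal S(L_1)$, and it is contained in every large ideal. There is a maximal proper closed ideal, namely the set of operators that are not an isomorphism on any subspace isomorphic to $L_1$. There is a continuum of distinct small closed ideals.

Thus a closed ideal is large exactly when it contains $\mathcal I_{\ell_1}$, and every large ideal contains all the small ones. The abundance of small ideals therefore says nothing about the large ones: all of it disappears in the quotient $L(L_1)/\mathcal I_{\ell_1}$. The question, posed in \cite{lecture}, is whether $L(L_1)$ has infinitely many large closed ideals. We show that it has as many as cardinality permits.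

Of the facts above we use only that $\mathcal I_{\ell_1}$ is large, and this is seen directly. If $A_1,A_2,\dots$ are disjoint subsets of $[0,1]$ of positive measure, then
\begin{equation}\label{eq:proj}
Pf=\sum_k\Big(\int_{A_k}f\Big)\frac{1_{A_k}}{|A_k|}
\end{equation}
factors through $\ell_1$ and is the identity on the infinite dimensional span of the functions $1_{A_k}$.

\subsection*{The results}
An operator is \emph{Dunford--Pettis} if it maps weakly null sequences to norm null sequences. The set $\mathcal{DP}$ of such operators on $L_1$ is a closed ideal, because bounded operators preserve weak and norm convergence and weakly null sequences are bounded. In $\ell_1$ weakly null sequences are norm null (the Schur property), so $\mathcal I_{\ell_1}\subset\mathcal{DP}$. Consequently \emph{every closed ideal that contains $\mathcal{DP}$ is large}, and it suffices to find many closed ideals above $\mathcal{DP}$.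

We work on product spaces. If $\mu$ is a nonatomic probability measure with $L_1(\mu)$ separable, then $L_1(\mu)$ is isometric to $L_1$. An operator $T\colon L_1(\mu)\to L_1(\nu)$ between two such spaces is regarded as the element $UTV$ of $L(L_1)$, where $U,V$ are fixed surjective isometries. Membership in an ideal does not depend on this choice, since $U'TV'=(U'U^{-1})(UTV)(V^{-1}V')$.

Natural candidates for generating distinct ideals are the noise operators. On $\{-1,1\}^{\mathbb N}$ with the uniform product measure let $w_S(x)=\prod_{i\in S}x_i$, $S\subset\mathbb N$ finite, be the Walsh functions. For $0<\varepsilon<1$ the \emph{noise operator} $T_\varepsilon$ is the contraction on $L_1(\{-1,1\}^{\mathbb N})$ with $T_\varepsilon w_S=\varepsilon^{|S|}w_S$ (see Example~\ref{ex:noise}). It is not Dunford--Pettis: the coordinates $x_i$ are orthonormal in $L_2$, hence weakly null in $L_1$, and $\|T_\varepsilon x_i\|_1=\varepsilon$. Since $T_\varepsilon=T_{\varepsilon/\varepsilon'}T_{\varepsilon'}$ for $\varepsilon<\varepsilon'$, the ideals generated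 by the $T_\varepsilon$ increase with $\varepsilon$, and one expects them to be different if the amount of smoothing done by $T_\varepsilon$ is something an ideal can see.

\begin{theorem}\label{thm:chain}
There are closed ideals $R_a$ $(0<a<1)$ in $L(L_1)$, all containing $\mathcal{DP}$, such that $R_a\subset R_b$ for $a<b$ and
\[
T_\varepsilon\in R_a\iff\varepsilon^2<a .
\]
Hence $(R_a)_{0<a<1}$ is a strictly increasing chain of continuum many large ideals. Also, the closed ideals generated by $\mathcal{DP}\cup\{T_\varepsilon\}$ are strictly increasing in $\varepsilon\in(0,1)$.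
\end{theorem}

This answers the question. The exact count requires operators that are independent of each other rather than linearly ordered.

\begin{theorem}\label{thm:count}
There is a family $(T_\alpha)_{\alpha\in\mathfrak A}$ in $L(L_1)$ with $|\mathfrak A|=2^{\aleph_0}$ such that, for $\Gamma\subset\mathfrak A$, the closed ideal $J_\Gamma$ generated by $\mathcal{DP}\cup\{T_\alpha:\alpha\in\Gamma\}$ satisfies
\[
T_\beta\in J_\Gamma\iff\beta\in\Gamma .
\]
Thus $\Gamma\mapsto J_\Gamma$ is an order embedding of the power set of $\mathfrak A$ into the large ideals, and there are exactly $2^{2^{\aleph_0}}$ large closed ideals in $L(L_1)$.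
\end{theorem}

The upper bound is only a count. An operator is determined by its values on a countable dense set and $|L_1|=2^{\aleph_0}$, so $|L(L_1)|=2^{\aleph_0}$ and $L(L_1)$ has $2^{2^{\aleph_0}}$ subsets.

\subsection*{What separates the operators}
On the span of the coordinates $x_i$ the operators $T_\varepsilon$ differ only by a scalar factor, which no ideal notices. The invariant has to be an exponent. Call $h1_B$ a spike of height $h$ when $B$ has probability $1/h$. Among independent spikes of height $h$, up to $h$ are nearly disjoint and add up as in $\ell_1$; beyond that number they overlap and cancel. It turns out that $T_\varepsilon$ flattens suitable spikes of height $h$ to height about $h^{\varepsilon^2}$ and keeps nothing higher, so the range of $\ell_1$ behavior shrinks from $h$ to $h^{\varepsilon^2}$.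

Section~\ref{sec:test} turns this into seminorms $\sigma_{h,n}$ whose vanishing along a sequence of pairs $(h,n)$ defines a closed ideal containing $\mathcal{DP}$. Section~\ref{sec:tensor} sets up the operators, which are infinite tensor powers of Markov operators on two-point spaces. The central upper estimate for $\sigma_{h,n}$ is Proposition~\ref{prop:main} in Section~\ref{sec:upper}. Theorem~\ref{thm:chain} is proved in Section~\ref{sec:noise}. Theorem~\ref{thm:count} uses operators that begin to be visible only at a prescribed scale; their hypercontractivity is established in Section~\ref{sec:hyper} and the proof is completed in Section~\ref{sec:count}.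

Throughout, $\theta_1,\theta_2,\dots$ are independent random signs, $\mathbb E$ applied to an expression in the $\theta_j$ is the average over them, and $(e_i)$ is the unit vector basis of $\ell_2$. All measures are probability measures.

\section{Spikes and the test seminorms}\label{sec:test}

\subsection*{Random sums of spikes}
Two elementary bounds govern random sums in $L_1(\nu)$. For scalars $z_j$ and $1\le q\le2$ we have $\mathbb E|\sum\theta_jz_j|^q\le(\sum|z_j|^2)^{q/2}\le\sum|z_j|^q$. Integrating, and using $\|\cdot\|_1\le\|\cdot\|_q$, we get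
\begin{equation}\label{eq:type}
\mathbb E\Big\|\sum_{j=1}^n\theta_jy_j\Big\|_1\le\Big(\sum_{j=1}^n\|y_j\|_q^q\Big)^{1/q}\qquad(y_j\in L_q(\nu),\ 1\le q\le2).
\end{equation}
In the other direction, averaging over all signs but one shows by Jensen's inequality that $\mathbb E|\sum\theta_jz_j|\ge\max_j|z_j|$. This gives a lower bound for independent functions that carry a fixed part of their mass on small sets.

\begin{lemma}\label{lem:spikes}
Let $\psi_1,\dots,\psi_n\in L_1(\nu)$ be real valued and let $E_1,\dots,E_n$ be events such that the pairs $(\psi_l,1_{E_l})$, $l\le n$, are independent, $\nu(E_l)=\delta$ and $\int_{E_l}\psi_l\,d\nu\ge\gamma\ge\delta$. Then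
\[
\mathbb E\Big\|\sum_{l=1}^n\theta_l(\psi_l-1)\Big\|_1\ge n(\gamma-\delta)(1-\delta)^{n-1}.
\]
\end{lemma}

\begin{proof}
The events $E_l'=E_l\cap\bigcap_{l'\ne l}E_{l'}^c$ are disjoint, and on $E_l'$ we have $\max_j|\psi_j-1|\ge\psi_l-1$. By independence,
\[
\int\max_j|\psi_j-1|\,d\nu\ge\sum_l\int_{E_l'}(\psi_l-1)\,d\nu=\sum_l\int_{E_l}(\psi_l-1)\,d\nu\;(1-\delta)^{n-1}\ge n(\gamma-\delta)(1-\delta)^{n-1}.\qedhere
\]
\end{proof}

\begin{example}\label{ex:spike}
Let $R\ge2$, let $C_1,C_2,\dots$ be independent events of probability $1/R$, and put $y_l=\frac12(R1_{C_l}-1)$. Then $\|y_l\|_1\le1$ and $\|y_l\|_2^2=\frac14(R-1)$. Lemma~\ref{lem:spikes} with $\psi_l=R1_{C_l}$, $E_l=C_l$, $\gamma=1$, $\delta=1/R$ and inequality \eqref{eq:type} with $q=2$ give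
\[
\tfrac12\big(1-\tfrac1R\big)^n\le\frac1n\,\mathbb E\Big\|\sum_{l=1}^n\theta_ly_l\Big\|_1\le\tfrac12\sqrt{R/n}.
\]
By Bernoulli's inequality $(1-\frac1R)^{R/2}\ge\frac12$, so the left side is at least $\frac18$ when $n\le R$. The normalized sum stays bounded below up to $n=R$ and tends to $0$ when $n/R\to\infty$: the height $R$ can be read off from norms alone.
\end{example}

To define an ideal we must say in Banach space terms what an input of height at most $h$ is, since ideals are invariant under operators that do not respect the measure. The centered spikes of height $h$ are orthogonal with $L_2$ norm at most $\sqrt h$, so $e_i\mapsto y_i$ is an operator from $\ell_2$ to $L_1$ of norm at most $\sqrt h$. This is the property we keep. We must also make the test blind to Dunford--Pettis operators, and for this we let the indices tend to infinity one after the other.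

\subsection*{Iterated limits}
Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded scalar sequence has a limit along $\mathcal U$; this limit is linear and monotone, commutes with continuous functions, is unchanged when finitely many terms are changed, and equals the ordinary limit when that exists. For a bounded real function $\Phi$ on $\mathbb N^n$ put
\[
\operatorname{Lim}\Phi=\lim_{i_1\to\mathcal U}\cdots\lim_{i_n\to\mathcal U}\Phi(i_1,\dots,i_n),
\]
the limit in $i_n$ being taken first. This functional is linear and monotone, and we use three more properties.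
\begin{itemize}
\item[(L1)] If $\Phi\le\Phi'$ on all $n$-tuples of \emph{distinct} indices, then $\operatorname{Lim}\Phi\le\operatorname{Lim}\Phi'$. Indeed, for distinct $i_1,\dots,i_{n-1}$ the inequality holds for all but finitely many $i_n$, so it survives the inner limit and then holds on distinct $(n-1)$-tuples; now induct.
\item[(L2)] If $\Phi$ depends on only $b$ of the variables, $\operatorname{Lim}\Phi$ is the $b$-fold iterated limit in these variables, because the other limits are limits of constant sequences.
\item[(L3)] If $(t_i)$ is a bounded real sequence with $\lim_{\mathcal U}t_i=\tau$ and $G$ is continuous, then $\operatorname{Lim}G(t_{i_1},\dots,t_{i_n})=G(\tau,\dots,\tau)$: each limit replaces one argument by $\tau$.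
\end{itemize}

For a bounded sequence $y=(y_i)$ in a Banach space let
\[
s_n(y)=\operatorname{Lim}\ \mathbb E\Big\|\sum_{j=1}^n\theta_jy_{i_j}\Big\|.
\]
This is a seminorm on bounded sequences with $s_n((Uy_i))\le\|U\|s_n(y)$ for bounded operators $U$, and by the triangle inequality and (L3)
\begin{equation}\label{eq:triv}
s_n(y)\le n\lim_{i\to\mathcal U}\|y_i\|.
\end{equation}
Dropping terms from a random sum decreases its expected norm (Jensen), so $s_b\le s_n$ for $b\le n$ by (L2). Splitting a sum of length $n'\ge n$ into $\lceil n'/n\rceil\le 2n'/n$ consecutive blocks of length at most $n$ and applying (L2) to each block gives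
\begin{equation}\label{eq:mono}
\tfrac1{n'}s_{n'}(y)\le\tfrac2n s_n(y)\qquad(n\le n').
\end{equation}
For an operator $v$ defined on $\ell_2$ we write $s_n(v)$ for $s_n((ve_i))$.

\subsection*{The seminorms}
\begin{definition}
For real $h\ge1$ let $W_h(\mu)$ be the set of operators $u\colon\ell_2\to L_1(\mu)$ with $\|u\|\le\sqrt h$ and $\|ue_i\|_1\le1$ for all $i$. For $T\colon L_1(\mu)\to L_1(\nu)$ and $n\in\mathbb N$ put
\[
\sigma_{h,n}(T)=\sup_{u\in W_h(\mu)}\tfrac1ns_n(Tu).
\]
\end{definition}

\begin{lemma}\label{lem:sigma}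
Let $T\colon L_1(\mu)\to L_1(\nu)$.
\begin{itemize}
\item[(a)] $\sigma_{h,n}$ is a seminorm and $\sigma_{h,n}(T)\le\|T\|\min(1,\sqrt{h/n})$.
\item[(b)] $\sigma_{h,n}(UTV)\le\|U\|\|V\|\sigma_{h,n}(T)$ for $V\colon L_1(\mu')\to L_1(\mu)$ and $U\colon L_1(\nu)\to L_1(\nu')$. In particular $\sigma_{h,n}$ is unchanged by surjective isometries on either side.
\item[(c)] $\sigma_{h,n'}(T)\le2\sigma_{h,n}(T)$ for $n\le n'$.
\item[(d)] $\sigma_{h,n}(T)=0$ if $T$ is Dunford--Pettis.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A supremum of seminorms is a seminorm. The bound $\|T\|$ is \eqref{eq:triv}. For distinct indices $\|Tu\sum_j\theta_je_{i_j}\|\le\|T\|\sqrt{hn}$, and (L1) applies. (b) If $V\ne0$ and $u\in W_h(\mu')$, then $\|V\|^{-1}Vu\in W_h(\mu)$. (c) is \eqref{eq:mono}. (d) The sequence $(e_i)$ is weakly null, hence so is $(ue_i)$; thus $\|Tue_i\|\to0$ and \eqref{eq:triv} gives $s_n(Tu)=0$.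
\end{proof}

\begin{corollary}\label{cor:ideal}
For any sequence or net of pairs $(h,n)$, the set of $T\in L(L_1)$ with $\sigma_{h,n}(T)\to0$ along it is a closed ideal containing $\mathcal{DP}$; in particular it is large.
\end{corollary}

\begin{proof}
It is a linear subspace by (a), an ideal by (b), and it contains $\mathcal{DP}$ by (d). It is closed because $|\sigma_{h,n}(T)-\sigma_{h,n}(T')|\le\|T-T'\|$ for all $(h,n)$.
\end{proof}

\begin{remark}
Part (d) fails if the iterated limit is replaced by a supremum over $n$-tuples. With $P$ as in \eqref{eq:proj} and $n\le h$, let $ue_i=1_{A_i}/|A_i|$ for $i\le n$ and $ue_i=0$ for $i>n$. Then $\|u\|\le\sqrt n$, so $u\in W_h$, and $\frac1n\mathbb E\|\sum_{i\le n}\theta_iPue_i\|_1=1$.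
\end{remark}

All lower bounds for $\sigma_{h,n}$ in this paper come from the following consequence of Lemma~\ref{lem:spikes}.

\begin{corollary}\label{cor:lower}
Let $T\colon L_1(\mu)\to L_1(\nu)$ satisfy $T1=1$. Let $\xi_1,\xi_2,\dots\ge0$ be independent with $\int\xi_i\,d\mu=1$ and $\int\xi_i^2\,d\mu\le h+1$. Suppose that $\psi_i=T\xi_i$ is real valued and that there are events $E_i$ such that the pairs $(\psi_i,1_{E_i})$, $i\in\mathbb N$, are independent, $\nu(E_i)=\delta$ and $\int_{E_i}\psi_i\,d\nu\ge\gamma\ge\delta$. Then $\sigma_{h,n}(T)\ge\frac12(\gamma-\delta)(1-\delta)^{n-1}$ for all $n$.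
\end{corollary}

\begin{proof}
The functions $f_i=\frac12(\xi_i-1)$ are independent with mean zero, hence orthogonal, and $\|f_i\|_1\le1$, $\|f_i\|_2^2=\frac14(\int\xi_i^2-1)\le h$. So $\|\sum a_if_i\|_1\le\|\sum a_if_i\|_2\le\sqrt h\,\|a\|_2$, and $ue_i=f_i$ defines $u\in W_h(\mu)$. Since $Tf_i=\frac12(\psi_i-1)$, Lemma~\ref{lem:spikes} bounds the random sums from below for distinct indices, and (L1) gives the claim.
\end{proof}

For the identity, taking $\xi_i=\psi_i$ to be independent spikes of height $h\ge2$ gives $\sigma_{h,n}(I)\ge\frac12(1-\frac1h)^n\ge\frac18$ for $n\le h$, while $\sigma_{h,n}(I)\le\sqrt{h/n}$. So the informative range is $n\le h$, and with $n=h^a$ the informative exponents are $0<a<1$.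

\section{Tensor powers of two-point Markov operators}\label{sec:tensor}

Let $(\Omega,P)$ and $(\Omega',P')$ be two-point probability spaces in which both points have positive mass. The product measures on $\Omega^{\mathbb N}$ and $\Omega'^{\mathbb N}$ are nonatomic, since the larger of the two masses is less than $1$, and their $L_1$ spaces are separable. A function is \emph{cylindrical} if it depends on finitely many coordinates. For $f\in L_1(\Omega^{\mathbb N})$ the conditional expectations $f_N$ given the first $N$ coordinates are cylindrical, satisfy $\|f_N\|_p\le\|f\|_p$ and $\int f_N=\int f$, and converge to $f$ in $L_1$ by the martingale convergence theorem.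

An operator $K\colon L_1(\Omega)\to L_1(\Omega')$ is \emph{Markov} if it is positive, $K1=1$ and $\int Kf\,dP'=\int f\,dP$. Write $Kf(y)=\sum_xk(y,x)f(x)$; then $k\ge0$ and $\sum_xk(y,x)=1$. The tensor power $K^{\otimes N}$ has the matrix $\prod_{i\le N}k(y_i,x_i)\ge0$ and preserves integrals, as one sees on the indicators $1_x=1_{x_1}\otimes\dots\otimes1_{x_N}$. Therefore $|K^{\otimes N}f|\le K^{\otimes N}|f|$ and $K^{\otimes N}$ is an $L_1$ contraction. If $f$ does not depend on some coordinate, summing over that coordinate contributes the factor $\sum_xk(y_i,x)=1$. Hence the $K^{\otimes N}$ are consistent and extend by density to a positive contraction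
\[
K^{\otimes\mathbb N}\colon L_1(\Omega^{\mathbb N})\to L_1(\Omega'^{\mathbb N}),\qquad K^{\otimes\mathbb N}1=1,
\]
and a function of a finite block of coordinates is mapped to a function of the same block, by the finite tensor power. For $x\in\Omega^N$ and an integrable function $G$ of the remaining coordinates,
\begin{equation}\label{eq:split}
K^{\otimes\mathbb N}(1_x\otimes G)=(K^{\otimes N}1_x)\otimes(K^{\otimes\mathbb N}G),
\end{equation}
where the remaining coordinates are identified with $\Omega^{\mathbb N}$ by a shift: this holds for cylindrical $G$, and both sides are $L_1$ continuous in $G$. Identity \eqref{eq:split} says that the operator looks the same after finitely many coordinates have been frozen, and it is the reason for working with tensor powers.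

\begin{lemma}\label{lem:tensor}
Let $K$ be Markov.
\begin{itemize}
\item[(a)] If $1\le p\le q<\infty$ and $\|Kf\|_q\le\|f\|_p$ for all $f\ge0$ on $\Omega$, then $\|K^{\otimes\mathbb N}f\|_q\le\|f\|_p$ for all $f\in L_p(\Omega^{\mathbb N})$.
\item[(b)] Let $\varphi,\varphi'$ be nonzero real functions of mean zero on $\Omega,\Omega'$ with $K\varphi=\varphi'$ and $\rho=\|\varphi'\|_2/\|\varphi\|_2\le1$. Then $\|K^{\otimes\mathbb N}f\|_2\le\rho\|f\|_2$ for all $f\in L_2(\Omega^{\mathbb N})$ of mean zero.
\end{itemize}
\end{lemma}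

\begin{proof}
It suffices to treat cylindrical $f$. For general $f$, $K^{\otimes\mathbb N}f_N\to K^{\otimes\mathbb N}f$ in $L_1$, hence almost everywhere along a subsequence, and Fatou's lemma passes the inequality to the limit.

(a) Since $|Kf|\le K|f|$, the hypothesis holds for all scalar $f$. Let $K_1,K_2$ be contractions from $L_p$ to $L_q$ on finite spaces and put $F(x_1,y_2)=(K_2f(x_1,\cdot))(y_2)$, so that $(K_1\otimes K_2)f(\cdot,y_2)=K_1F(\cdot,y_2)$. Then
\[
\|(K_1\otimes K_2)f\|_q\le\big\|\,\|F\|_{L_p(x_1)}\big\|_{L_q(y_2)}\le\big\|\,\|F\|_{L_q(y_2)}\big\|_{L_p(x_1)}\le\|f\|_p .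
\]
The middle step is Minkowski's integral inequality for $|F|^p$ in $L_{q/p}(y_2)$, and this is where $p\le q$ is needed. Induction on $N$ finishes the proof.

(b) The functions $1,\varphi$ are an orthogonal basis of $L_2(\Omega)$, so a cylindrical $f$ of mean zero is a finite sum $\sum_{S\ne\emptyset}z_S\varphi_S$ of the orthogonal products $\varphi_S=\prod_{i\in S}\varphi(x_i)$. We have $K^{\otimes\mathbb N}\varphi_S=\varphi'_S$, the $\varphi'_S$ are orthogonal, and $\|\varphi'_S\|_2=\rho^{|S|}\|\varphi_S\|_2\le\rho\|\varphi_S\|_2$ for $S\ne\emptyset$.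
\end{proof}

\begin{example}[noise]\label{ex:noise}
On $\{-1,1\}$ with the uniform measure let $K_\varepsilon f(y)=\frac{1+\varepsilon}2f(y)+\frac{1-\varepsilon}2f(-y)$. This operator is Markov and maps $\alpha+\beta x$ to $\alpha+\varepsilon\beta y$. So $K_\varepsilon^{\otimes\mathbb N}w_S=\varepsilon^{|S|}w_S$, and since the Walsh functions span the cylindrical functions, $T_\varepsilon=K_\varepsilon^{\otimes\mathbb N}$.
\end{example}

\begin{example}[lowering spikes]\label{ex:lower}
For real $s>1$ let $\Omega_s=\{0,1\}$ with $P_s(\{1\})=1/s$, and let $\varphi_s=s1_{\{1\}}-1$. Then $\int\varphi_s=0$ and $\|\varphi_s\|_2^2=s-1$. For $1<r<h$ define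
\[
K_{h,r}\colon L_1(\Omega_h)\to L_1(\Omega_r),\qquad K_{h,r}(\alpha+\beta\varphi_h)=\alpha+\beta\varphi_r .
\]
It fixes $1$ and preserves integrals. It is positive: if $f=\alpha+\beta\varphi_h\ge0$, then $K_{h,r}f(0)=\alpha-\beta=f(0)$, and $K_{h,r}f(1)=\alpha+\beta(r-1)$ is the convex combination of $\alpha=\int f$ and $\alpha+\beta(h-1)=f(1)$ with weight $\frac{r-1}{h-1}$ on the latter. By Lemma~\ref{lem:tensor}(b), $K_{h,r}^{\otimes\mathbb N}$ has norm at most $\sqrt{(r-1)/(h-1)}$ on mean-zero $L_2$ functions.

This is the simplest operator on which the method is visible. We have $K_{h,r}(h1_{\{1\}})=K_{h,r}(1+\varphi_h)=r1_{\{1\}}$. Let $r\ge2$ and $m\in\mathbb N$, split $\mathbb N$ into blocks of size $m$, and let $B_i\subset\Omega_h^{\mathbb N}$ and $C_i\subset\Omega_r^{\mathbb N}$ be the events that all coordinates in the $i$th block equal $1$. Then $K_{h,r}^{\otimes\mathbb N}(h^m1_{B_i})=r^m1_{C_i}$, and Corollary~\ref{cor:lower} with $\gamma=1$, $\delta=r^{-m}$ gives, as in Example~\ref{ex:spike},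
\begin{equation}\label{eq:visible}
\sigma_{h^m,n}(K_{h,r}^{\otimes\mathbb N})\ge\tfrac12(1-r^{-m})^n\ge\tfrac18\qquad(n\le r^m).
\end{equation}
With $H=h^m$ and $a=\log r/\log h$, spikes of height $H$ become spikes of height $H^a$. On these particular inputs the normalized random sums of the images are at most $\frac12\sqrt{H^a/n}$, so they vanish in the range $H^a\ll n\le H$, where those of the inputs do not. To conclude that an ideal separates $K_{h,r}^{\otimes\mathbb N}$ from the identity we need such an upper bound for \emph{all} inputs in $W_H$.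
\end{example}

\subsection*{Direct sums}
Let $A$ be a nonempty countable set and $\omega_k>0$ with $\sum_{k\in A}\omega_k=1$. For $k\in A$ let $K_k\colon L_1(\Omega_k)\to L_1(\Omega_k')$ be Markov between two-point spaces, let $\mu_k,\nu_k$ be the product measures on $X_k=\Omega_k^{\mathbb N}$, $X_k'=\Omega_k'^{\mathbb N}$, and let $T_k=K_k^{\otimes\mathbb N}$. Put $\mu=\sum\omega_k\mu_k$ on $X=\bigsqcup X_k$ and $\nu=\sum\omega_k\nu_k$ on $X'=\bigsqcup X'_k$; these are again nonatomic with separable $L_1$. The operator $T=\bigoplus_kT_k\colon L_1(\mu)\to L_1(\nu)$ acting componentwise is a contraction. Each summand factors as $T_j=UTV$, where $Vf=\omega_j^{-1}f$ on $X_j$ and $0$ elsewhere, and $Ug=\omega_jg|_{X_j'}$. Both have norm $1$, so Lemma~\ref{lem:sigma}(b) gives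
\begin{equation}\label{eq:summand}
\sigma_{h,n}(T)\ge\sigma_{h,n}(T_j)\qquad(j\in A).
\end{equation}

\section{The upper estimate}\label{sec:upper}

\begin{proposition}\label{prop:main}
Let $T=\bigoplus_{k\in A}T_k$ be a direct sum as above and $A=A_1\sqcup A_2$ with $A_1$ finite. For $k\in A_1$ let $T_k$ be a contraction from $L_{p_k}$ to $L_{q_k}$, where $1<p_k\le q_k\le2$. For $k\in A_2$ let $\|T_kf\|_2\le\rho\|f\|_2$ for all $f\in L_2(\mu_k)$ of mean zero. Then for all $h\ge1$ and $n\in\mathbb N$,
\[
\sigma_{h,n}(T)\le6\Big(\sum_{k\in A_1}n^{-(1-1/q_k)}h^{1-1/p_k}+\rho\sqrt{h/n}\Big),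
\]
the last term being absent if $A_2=\emptyset$.
\end{proposition}

Consider first a single contraction $T$ from $L_p$ to $L_q$, and inputs that, like spikes, satisfy $\|f_i\|_1\le1$ and $\|f_i\|_2^2\le h$. H\"older's inequality gives $\int|f_i|^p\le h^{p-1}$, and \eqref{eq:type} gives
\[
\mathbb E\Big\|\sum_{j\le n}\theta_jTf_{i_j}\Big\|_1\le\Big(\sum_j\|f_{i_j}\|_p^q\Big)^{1/q}\le n^{1/q}h^{1-1/p},
\]
which is the asserted bound. With $p=1+\lambda$ and $q=1+\lambda/c$, $0<c<1$, it is small when $n\gg h^{(c+\lambda)/(1+\lambda)}$. The exponent exceeds $c$ and tends to $c$ as $\lambda\to0$, so sharp thresholds require hypercontractivity near $p=q=1$.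

The difficulty is that an element of $W_h$ need not take values in $L_2$. If $D\ge0$ has integral $1$ on $[0,1]$ and is not square integrable, then $f_i(t,x)=D(t)x_i$ on $[0,1]\times\{-1,1\}^{\mathbb N}$ satisfies $\|\sum a_if_i\|_1\le\|a\|_2$. Here $f_i/D$ is bounded in $L_2(D\,d\mu)$, and Lemma~\ref{lem:density} shows that such a density always exists. But hypercontractivity refers to the product measure, not to $D\,d\mu$. We therefore approximate $D$ by a density depending on finitely many coordinates and use \eqref{eq:split} to apply the model computation on each cell where it is constant.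

\begin{lemma}[Maurey's change of density]\label{lem:density}
Let $u\in W_h(\mu)$ and $f_i=ue_i$. There is $D\ge0$ with $\int D\,d\mu=1$ such that $f_i=0$ almost everywhere on $\{D=0\}$ and $\int|f_i|^2D^{-1}\,d\mu\le3h$ for all $i$.
\end{lemma}

If such a $D$ exists, then $\int\sqrt g\le(\int gD^{-1})^{1/2}\le\sqrt{3h}$ for every convex combination $g$ of the $|f_i|^2$. The proof reverses this: it bounds $\int\sqrt g$, maximizes it, and obtains $D$ from the first-order condition at the maximum.

\begin{proof}
\emph{The bound.} For scalars $z_i$ let $Y=\sum\theta_iz_i$ and $S=\sum|z_i|^2$. Then $|Y|^2=S+2\sum_{i<j}\theta_i\theta_j\operatorname{Re}(z_i\overline{z_j})$, so $\mathbb E|Y|^2=S$ and $\mathbb E|Y|^4=S^2+4\sum_{i<j}(\operatorname{Re}z_i\overline{z_j})^2\le3S^2$. H\"older's inequality $S\le(\mathbb E|Y|)^{2/3}(\mathbb E|Y|^4)^{1/3}$ yields $S^{1/2}\le\sqrt3\,\mathbb E|Y|$. Let $\mathcal G$ be the convex hull of $\{|f_i|^2:i\in\mathbb N\}$. For $g=\sum\tau_i|f_i|^2\in\mathcal G$,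
\[
\int\sqrt g\,d\mu\le\sqrt3\,\mathbb E\Big\|u\sum_i\theta_i\tau_i^{1/2}e_i\Big\|_1\le\sqrt{3h}.
\]
Let $M=\sup_{g\in\mathcal G}\int\sqrt g\le\sqrt{3h}$. If $M=0$, all $f_i$ vanish and $D=1$ works. Let $M>0$.

\emph{A maximizer.} Choose $g_m\in\mathcal G$ with $\int v_m\to M$, where $v_m=\sqrt{g_m}$. For $x,y\ge0$ not both $0$,
\[
\sqrt{\tfrac{x^2+y^2}2}-\tfrac{x+y}2=\frac{(x-y)^2/4}{\sqrt{(x^2+y^2)/2}+(x+y)/2}\ge\frac{(x-y)^2}{8(x+y)} .
\]
Since $\frac12(g_m+g_l)\in\mathcal G$, integration gives (with $0/0=0$)
\[
\int\frac{(v_m-v_l)^2}{8(v_m+v_l)}\,d\mu\le M-\tfrac12\int(v_m+v_l)\,d\mu\longrightarrow0\qquad(m,l\to\infty).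
\]
By the Cauchy--Schwarz inequality $\int|v_m-v_l|\le\big(\int\frac{(v_m-v_l)^2}{v_m+v_l}\big)^{1/2}(2M)^{1/2}\to0$. So $v_m\to v$ in $L_1$, with $v\ge0$ and $\int v=M$.

\emph{The first-order condition.} Fix $i$. For $0<\tau<1$ we have $(1-\tau)g_m+\tau|f_i|^2\in\mathcal G$, and Fatou's lemma along an almost everywhere convergent subsequence gives $\int\sqrt{(1-\tau)v^2+\tau|f_i|^2}\le M$. Subtracting $\sqrt{1-\tau}\int v$ and dividing by $\tau$,
\[
\int\frac{\sqrt{(1-\tau)v^2+\tau|f_i|^2}-\sqrt{1-\tau}\,v}{\tau}\,d\mu\le M\,\frac{1-\sqrt{1-\tau}}\tau .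
\]
As $\tau\to0$ the right side tends to $M/2$. The integrand is nonnegative; where $v>0$ it equals $|f_i|^2/\big(\sqrt{(1-\tau)v^2+\tau|f_i|^2}+\sqrt{1-\tau}\,v\big)$ and tends to $|f_i|^2/(2v)$, and where $v=0$ it equals $|f_i|/\sqrt\tau$ and tends to $\infty$ unless $f_i=0$. By Fatou's lemma $f_i=0$ almost everywhere on $\{v=0\}$ and $\int|f_i|^2/v\le M$. The density $D=v/M$ satisfies $\int|f_i|^2D^{-1}\le M^2\le3h$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $u\in W_h(\mu)$, $f_i=ue_i$, and let $D$ be given by Lemma~\ref{lem:density}. Put $G_i=f_i/D$ on $\{D>0\}$ and $G_i=0$ elsewhere, so that $f_i=DG_i$, $\int|G_i|D\le1$ and $\int|G_i|^2D\le3h$. Fix $\eta\in(0,1)$.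

\emph{Step 1: a cylindrical density.} Changing $D$ by a small amount in $L_1$ changes $DG_i$ little, uniformly in $i$, only if the $G_i$ are uniformly bounded; so we truncate first. Let $\kappa=3h/\eta$ and $g_i=G_i1_{\{|G_i|\le\kappa\}}$. Then
\[
\|f_i-Dg_i\|_1=\int_{|G_i|>\kappa}|G_i|D\,d\mu\le\frac{3h}\kappa=\eta .
\]
Choose a finite $A'\subset A$ such that $D$ has integral at most $\eta/(2\kappa)$ off $\bigsqcup_{k\in A'}X_k$. Let $D'$ vanish there and equal, on $X_k$ with $k\in A'$, the conditional expectation of $D$ given the first $N$ coordinates. By martingale convergence on finitely many components, $\|D-D'\|_1\le\eta/\kappa$ for large $N$; fix such an $N$. With $f_i'=D'g_i$ and $|g_i|\le\kappa$ we get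
\[
\|f_i-f_i'\|_1\le2\eta,\quad\int D'\le1,\quad\int|g_i|D'\le1+\eta\le2,\quad\int|g_i|^2D'\le3h+\kappa\eta=6h .
\]
For $1\le p\le2$ write $|g_i|^p=|g_i|^{2-p}\,|g_i|^{2(p-1)}$ and apply H\"older's inequality with respect to $D'd\mu$:
\begin{equation}\label{eq:interp}
\int|g_i|^pD'\,d\mu\le2^{2-p}(6h)^{p-1}\le6h^{p-1}.
\end{equation}

\emph{Step 2: reduction to cells.} A \emph{cell} is a pair $c=(k,x)$ with $k\in A'$ and $x\in\Omega_k^N$, identified with the set of points of $X_k$ that begin with $x$. There are finitely many cells. Let $m_c$ be the $\mu$-measure of $c$, let $D'_c$ be the constant value of $D'$ on $c$, and let $g_i^c$ be the restriction of $g_i$ to $c$, viewed as a function of the remaining coordinates and so as an element of $L_\infty(\mu_k)$. On $X_k$ we have $f_i'=\sum_xD'_c\,1_x\otimes g_i^c$, so by \eqref{eq:split}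
\[
Tf_i'=\sum_{x\in\Omega_k^N}D'_{c}\,(K_k^{\otimes N}1_x)\otimes T_kg_i^{c}\quad\text{on }X_k'\quad(k\in A',\ c=(k,x)),
\]
and $Tf_i'=0$ on the other components. The function $K_k^{\otimes N}1_x$ is nonnegative and has the same integral as $1_x$, so $\omega_k\|K_k^{\otimes N}1_x\|_1=m_c$. Therefore
\begin{equation}\label{eq:cells}
\mathbb E\Big\|\sum_j\theta_jTf'_{i_j}\Big\|_{L_1(\nu)}\le\sum_{c=(k,x)}m_cD'_c\ \mathbb E\Big\|\sum_j\theta_jT_kg^c_{i_j}\Big\|_{L_1(\nu_k)} .
\end{equation}
Inequality \eqref{eq:interp} controls the sum over cells for one index $i$, whereas \eqref{eq:type} produces, on each cell, a sum over $n$ different indices. The limit along $\mathcal U$ reconciles the two by making all indices contribute equally on each cell. For $1\le p\le2$ let $a_p(c)=\lim_{i\to\mathcal U}\|g_i^c\|_p\le\kappa$. The left side of \eqref{eq:interp} is the finite sum $\sum_cm_cD'_c\|g_i^c\|_p^p$, so $\sum_cm_cD'_c\,a_p(c)^p\le6h^{p-1}$. Since $\sum_cm_cD_c'\le1$, H\"older's inequality gives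
\begin{equation}\label{eq:ap}
\sum_cm_cD'_c\,a_p(c)\le(6h^{p-1})^{1/p}\le6h^{1-1/p}.
\end{equation}

\emph{Step 3: cells with $k\in A_1$.} Let $p=p_k$, $q=q_k$. By \eqref{eq:type}, which needs $q\le2$, and by the hypothesis on $T_k$,
\[
\mathbb E\Big\|\sum_j\theta_jT_kg^c_{i_j}\Big\|_1\le\Big(\sum_j\|T_kg^c_{i_j}\|_q^q\Big)^{1/q}\le\Big(\sum_j\|g^c_{i_j}\|_p^q\Big)^{1/q}.
\]
By (L3) the iterated limit of the right side is $n^{1/q}a_p(c)$. By \eqref{eq:ap}, the cells of the component $k$ contribute at most $6n^{1/q_k}h^{1-1/p_k}$ to the iterated limit of the right side of \eqref{eq:cells}.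

\emph{Step 4: cells with $k\in A_2$.} The hypothesis gives the factor $\rho$ only on functions of mean zero; constants are fixed by $T_k$. Write $g_i^c=b_i^c+\tilde g_i^c$ with $b_i^c$ the mean, so $\|\tilde g_i^c\|_2\le\|g_i^c\|_2$. By \eqref{eq:type} with $q=2$,
\[
\mathbb E\Big\|\sum_j\theta_jT_kg^c_{i_j}\Big\|_1\le\sum_j|b^c_{i_j}|+\rho\Big(\sum_j\|g^c_{i_j}\|_2^2\Big)^{1/2}.
\]
The second term has iterated limit $\rho\sqrt n\,a_2(c)$, and by \eqref{eq:ap} with $p=2$ these terms contribute at most $6\rho\sqrt{nh}$ in total, however many components there are. The means are handled by weak convergence. We have $m_cD'_cb_i^c=\int_cf_i'\,d\mu$, and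
\[
\sum_c\Big|\int_cf_i'\,d\mu\Big|\le2\eta+\sum_c\Big|\int_cf_i\,d\mu\Big|\longrightarrow2\eta\qquad(i\to\infty),
\]
because $(f_i)$ is weakly null and there are finitely many cells. So the means contribute at most $2\eta n$.

\emph{Conclusion.} Since $\|T\|\le1$, \eqref{eq:triv} gives $s_n(Tu)\le2\eta n+s_n((Tf_i'))$, and by \eqref{eq:cells} and Steps 3 and 4,
\[
s_n(Tu)\le4\eta n+6\sum_{k\in A_1}n^{1/q_k}h^{1-1/p_k}+6\rho\sqrt{nh}.
\]
Divide by $n$, let $\eta\to0$, and take the supremum over $u$.
\end{proof}

\section{The noise operators: proof of Theorem~\ref{thm:chain}}\label{sec:noise}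

For $0<a<1$ put
\[
R_a=\Big\{T\in L(L_1):\lim_{h\to\infty}\sigma_{h,\lfloor h^a\rfloor}(T)=0\Big\},
\]
with $h$ running through the reals. By Corollary~\ref{cor:ideal} this is a closed ideal containing $\mathcal{DP}$, and $R_a\subset R_b$ for $a<b$ by Lemma~\ref{lem:sigma}(c).

\subsection*{The case $\varepsilon^2<a$}
We use Bonami's two-point inequality: $\|K_\varepsilon f\|_q\le\|f\|_p$ if $1<p\le q$ and $\varepsilon^2\le\frac{p-1}{q-1}$. In the range $q\le2$, $f\ge0$, which is all we need, the proof is short. By homogeneity and continuity let $f=1+tx$ with $|t|<1$. The binomial series gives $\|f\|_p^p=1+\sum_{k\ge1}\binom p{2k}t^{2k}$ and $\|K_\varepsilon f\|_q^q=1+\sum_{k\ge1}\binom q{2k}\varepsilon^{2k}t^{2k}$, where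
\[
(2k)!\binom p{2k}=p(p-1)\prod_{j=2}^{2k-1}(j-p)\ge0,
\]
and likewise for $q$. Since $(1+z)^{p/q}\le1+\frac pqz$ for $z\ge0$, it is enough to have $\frac pq\binom q{2k}\varepsilon^{2k}\le\binom p{2k}$ for $k\ge1$. This holds because $(q-1)\varepsilon^{2k}\le(q-1)\varepsilon^2\le p-1$ and $0\le j-q\le j-p$ for $j\ge2$.

Take $0<\lambda\le\varepsilon^2$ with $\lambda<a-\varepsilon^2$, and let $p=1+\lambda$, $q=1+\lambda/\varepsilon^2\le2$. By Lemma~\ref{lem:tensor}(a), $T_\varepsilon$ is a contraction from $L_p$ to $L_q$. Here $1-\frac1p=\frac\lambda{1+\lambda}$ and $1-\frac1q=\frac\lambda{\varepsilon^2+\lambda}$. Proposition~\ref{prop:main} with one component in $A_1$ and $n=\lfloor h^a\rfloor\ge h^a/2$ gives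
\[
\sigma_{h,n}(T_\varepsilon)\le12\,h^{\frac\lambda{1+\lambda}-\frac{a\lambda}{\varepsilon^2+\lambda}}\longrightarrow0,
\]
because $\frac a{\varepsilon^2+\lambda}>1>\frac1{1+\lambda}$. So $T_\varepsilon\in R_a$.

\subsection*{The case $a\le\varepsilon^2$}
We need spikes of height about $h$ whose images keep a fixed part of their mass on sets of measure $o(h^{-\varepsilon^2})$. Half-spaces do this. In the Gaussian limit the noise turns $Z$ into $\varepsilon Z+\sqrt{1-\varepsilon^2}Z'$, so mass on $\{Z\ge t\}$, a set of measure roughly $e^{-t^2/2}$, stays with probability at least $\frac12$ above level $\varepsilon t$, on a set of measure roughly $e^{-\varepsilon^2t^2/2}$.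

Let $Z,Z'$ be independent standard Gaussian variables. Let $h>2$, $n=\lfloor h^a\rfloor\le h^{\varepsilon^2}$, and let $t>0$ satisfy $P(Z\ge t)=1/h$. For $m\in\mathbb N$ define on $\{-1,1\}^m$
\[
B=\Big\{x:\sum x_i\ge t\sqrt m\Big\},\qquad E=\Big\{y:\sum y_i\ge\varepsilon t\sqrt m\Big\},\qquad\xi=P(B)^{-1}1_B,\qquad\psi=K_\varepsilon^{\otimes m}\xi .
\]
Let $(x_i,y_i)$, $i\le m$, be independent pairs of uniform signs with $P(x_i=y_i)=\frac{1+\varepsilon}2$. The formula for $K_\varepsilon$ says that $K_\varepsilon^{\otimes m}f(y)=\mathbb E[f(x)\mid y]$, so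
\[
\int_E\psi=\mathbb E\big[\xi(x)1_E(y)\big]=P(y\in E\mid x\in B).
\]
The pairs are centered with unit variances and covariance $\frac{1+\varepsilon}2-\frac{1-\varepsilon}2=\varepsilon$. By the two-dimensional central limit theorem, $m^{-1/2}(\sum x_i,\sum y_i)$ converges in law to $(Z,\varepsilon Z+\sqrt{1-\varepsilon^2}Z')$. This law has a density, so the boundaries of half-planes and quadrants are null sets, and as $m\to\infty$
\[
P(B)\to\tfrac1h,\qquad P(E)\to P(Z\ge\varepsilon t),\qquad\int_E\psi\to P\big(\varepsilon Z+\sqrt{1-\varepsilon^2}Z'\ge\varepsilon t\ \big|\ Z\ge t\big)\ge P(Z'\ge0)=\tfrac12 .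
\]
Fix $m$ so large that $P(B)^{-1}\le h+1$, $\delta:=P(E)\le2P(Z\ge\varepsilon t)$ and $\int_E\psi\ge\frac13$.

We estimate $n\delta$ by the Gaussian tail bounds
\[
\frac{\tau}{1+\tau^2}\,e^{-\tau^2/2}\le\sqrt{2\pi}\,P(Z\ge\tau)\le\frac1\tau\,e^{-\tau^2/2}\qquad(\tau>0).
\]
They follow by integrating from $\tau$ to $\infty$, since the derivative of the left side is $-e^{-\tau^2/2}\big(1-\frac{2}{(1+\tau^2)^2}\big)\ge-e^{-\tau^2/2}$ and that of the right side is $-e^{-\tau^2/2}(1+\tau^{-2})\le-e^{-\tau^2/2}$. The first bound gives $h\le\sqrt{2\pi}\,(t+\frac1t)e^{t^2/2}$. In the product below the exponentials cancel: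
\[
\delta\le n\delta\le2h^{\varepsilon^2}P(Z\ge\varepsilon t)\le\frac2\varepsilon\,\frac{(t+1/t)^{\varepsilon^2}}{t}\longrightarrow0\qquad(h\to\infty),
\]
because $t\to\infty$ and $\varepsilon^2<1$. It is this power of $t$ that decides the endpoint $a=\varepsilon^2$.

Let $h$ be so large that $\delta\le\frac13$. Split $\mathbb N$ into blocks of size $m$ and let $\xi_i,\psi_i,E_i$ be the copies of $\xi,\psi,E$ on the $i$th block. Then $T_\varepsilon\xi_i=\psi_i$, $\int\xi_i^2=P(B)^{-1}\le h+1$, and objects on different blocks are independent. Corollary~\ref{cor:lower} with $\gamma=\frac13$ and Bernoulli's inequality give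
\[
\sigma_{h,n}(T_\varepsilon)\ge\tfrac12\big(\tfrac13-\delta\big)(1-n\delta),
\]
so $\liminf_{h\to\infty}\sigma_{h,\lfloor h^a\rfloor}(T_\varepsilon)\ge\frac16$ and $T_\varepsilon\notin R_a$.

\subsection*{Conclusion}
If $a<b$, pick $\varepsilon\in(0,1)$ with $\varepsilon^2\in[a,b)$; then $T_\varepsilon\in R_b\setminus R_a$, so the chain is strictly increasing. Let $\varepsilon<\varepsilon'$. Since $T_\varepsilon=T_{\varepsilon/\varepsilon'}T_{\varepsilon'}$, the closed ideal generated by $\mathcal{DP}\cup\{T_\varepsilon\}$ is contained in the one generated by $\mathcal{DP}\cup\{T_{\varepsilon'}\}$. The former lies in $R_{\varepsilon'^2}$, which does not contain $T_{\varepsilon'}$, so the inclusion is strict. \qed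

\section{Hypercontractivity of the operators $K_{h,r}$}\label{sec:hyper}

The noise operators form a semigroup and can only produce a chain. The operators $K_{h,r}^{\otimes\mathbb N}$ of Example~\ref{ex:lower} have a second free parameter. By Proposition~\ref{prop:main} with $A_1=\emptyset$, $\sigma_{H,n}(K_{h,r}^{\otimes\mathbb N})\le6\sqrt{rH/(hn)}$, so they are invisible at scales $H\ll h/r$, and by \eqref{eq:visible} they are visible to the test $(h,r)$. What remains is to control them at scales $H\gg h$, where \eqref{eq:visible} suggests the threshold $n=H^a$.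

\begin{lemma}\label{lem:hyper}
Let $1<r<h$, $a=\log r/\log h$ and $a<c<1$. There is $\lambda_0>0$ such that $\|K_{h,r}f\|_{1+\lambda/c}\le\|f\|_{1+\lambda}$ for all $f$ on $\Omega_h$ and all $0<\lambda\le\lambda_0$.
\end{lemma}

No $c<a$ is possible: for $f=h1_{\{1\}}$ the inequality reads $r^{\lambda/(c+\lambda)}\le h^{\lambda/(1+\lambda)}$, that is $a\le\frac{c+\lambda}{1+\lambda}$, which fails for small $\lambda$ if $c<a$.

At $\lambda=0$ both norms equal $\int f$ for $f\ge0$. So we compare derivatives in $\lambda$, which are entropies; Step 1 proves the resulting entropy inequality. To pass from the derivative to small $\lambda>0$ we need uniformity in $f$, and this is delicate near $f=1$, where both entropies vanish to second order. Step 2 divides out that zero.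

\begin{proof}
Since $|K_{h,r}f|\le K_{h,r}|f|$, we may take $f\ge0$, and by homogeneity $\int f=1$. For $s>1$ let $f_{s,t}=1+t\varphi_s$; it takes the value $1+t(s-1)$ with probability $\frac1s$ and $1-t$ with probability $1-\frac1s$. Then $f=f_{h,t}$ with $t\in I=[-\frac1{h-1},1]$, and $K_{h,r}f=f_{r,t}\ge0$. For $1\le s\le h$ and $t\in I$ put $Q=1+t(s-1)\ge0$ and
\[
F(s,t)=\frac Qs\log Q+\Big(1-\frac1s\Big)(1-t)\log(1-t),\qquad0\log0=0,
\]
so that $F(1,t)=0$ and $F(s,t)=\int f_{s,t}\log f_{s,t}\,dP_s$ for $s>1$.

\emph{Step 1: $F(r,t)\le aF(h,t)$ for $t\in I$.} (Equality holds at $t=1$, where $F(s,1)=\log s$.) By continuity let $t$ be in the interior of $I$; then $Q>0$ for $1\le s\le h$. Put $z=t/(1-t)$, so $Q=(1-t)(1+zs)$. From $Q/s=t+(1-t)/s$ and $\partial_sQ=t$,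
\[
\partial_sF=-\frac{1-t}{s^2}\log Q+\frac ts+\frac{1-t}{s^2}\log(1-t),\qquad\text{that is,}\qquad s\,\partial_sF=t-(1-t)\frac{\log(1+zs)}s .
\]
The affine function $s\mapsto1+zs$ is positive at $0$ and at $h$, hence on $[0,h]$. So $s\mapsto\log(1+zs)$ is concave on $[0,h]$ and vanishes at $0$, and $\log(1+zs)/s$ is nonincreasing. Thus $s\,\partial_sF$ is nondecreasing, which says that $F(s,t)$ is a convex function of $\log s$. It vanishes at $\log s=0$, so $F(s,t)/\log s$ is nondecreasing, and $F(r,t)/\log r\le F(h,t)/\log h$.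

\emph{Step 2: factoring out $\lambda t^2$.} For $s\in\{r,h\}$ let $\Phi_s(\lambda,t)=\log\int f_{s,t}^{1+\lambda}\,dP_s$ on $[0,1]\times I$. The integral is at least $1$ by Jensen's inequality. It and its $\lambda$-derivative $\int f_{s,t}^{1+\lambda}\log f_{s,t}$ are continuous on $[0,1]\times I$, since $(\lambda,y)\mapsto y^{1+\lambda}\log y$ is continuous on $[0,1]\times[0,\infty)$. Moreover $\Phi_s(0,t)=0$ and $\partial_\lambda\Phi_s(0,t)=F(s,t)$. We claim that
\[
\Phi_s(\lambda,t)=\lambda t^2\Psi_s(\lambda,t)\quad\text{with $\Psi_s$ continuous on }[0,1]\times I .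
\]
Let $t_0=\frac1{2h}$; then $[-t_0,t_0]\subset I$. For $|t|\ge t_0$ take $\Psi_s=t^{-2}\int_0^1\partial_\lambda\Phi_s(\vartheta\lambda,t)\,d\vartheta$. For $|t|\le t_0$ we have $f_{s,t}\ge\frac12$, so $\Phi_s$ is smooth. Here $\Phi_s(\lambda,0)=0$ and $\partial_t\Phi_s(\lambda,0)=(1+\lambda)\int\varphi_s=0$, so Taylor's formula gives $\Phi_s(\lambda,t)=t^2\int_0^1(1-\tau)\,\partial_t^2\Phi_s(\lambda,\tau t)\,d\tau$. Since $\partial_t^2\Phi_s(0,\cdot)=0$, we may take
\[
\Psi_s(\lambda,t)=\int_0^1\!\!\int_0^1(1-\tau)\,\partial_\lambda\partial_t^2\Phi_s(\vartheta\lambda,\tau t)\,d\vartheta\,d\tau .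
\]
At $|t|=t_0$ both definitions equal $\Phi_s/(\lambda t^2)$ for $\lambda>0$, and they agree at $\lambda=0$ by continuity. This proves the claim.

Letting $\lambda\to0$ gives $\Psi_s(0,t)=F(s,t)/t^2$ for $t\ne0$. Also $\partial_t^2\Phi_s(\lambda,0)=\lambda(1+\lambda)\int\varphi_s^2=\lambda(1+\lambda)(s-1)$, so $\Psi_s(0,0)=\frac{s-1}2$. Hence $\Psi_h(0,\cdot)>0$ on the compact interval $I$: for $t\ne0$ the function $f_{h,t}$ is not constant and $y\log y$ is strictly convex. By Step 1 and continuity at $t=0$, $\Psi_r(0,t)\le a\Psi_h(0,t)$ on $I$.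

\emph{Step 3.} For $0<\lambda\le c$,
\[
\log\|f_{h,t}\|_{1+\lambda}-\log\|f_{r,t}\|_{1+\lambda/c}=\lambda t^2\Big(\frac{\Psi_h(\lambda,t)}{1+\lambda}-\frac{\Psi_r(\lambda/c,t)}{c+\lambda}\Big).
\]
The bracket is continuous on $[0,c]\times I$, and at $\lambda=0$ it is at least $(1-\frac ac)\min_I\Psi_h(0,\cdot)>0$; this is where $c>a$ is used. By uniform continuity it is positive for all $t\in I$ once $\lambda\le\lambda_0$, with $\lambda_0$ small.
\end{proof}

\section{Independent operators: proof of Theorem~\ref{thm:count}}\label{sec:count}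

We build operators $T_k=K_{h_k,n_k}^{\otimes\mathbb N}$ such that the test $(h_j,n_j)$ sees $T_j$ and, more and more accurately as $j\to\infty$, no other $T_k$. For $k>j$ this is arranged by making $h_k/n_k$ much larger than $h_j$. For $k<j$ growth alone does not help: by \eqref{eq:visible}, $T_k$ is seen by the tests $(h_k^m,n_k^m)$ for every $m$, all with the exponent $a_k=\log n_k/\log h_k$. So the exponents must strictly increase, and then Lemma~\ref{lem:hyper} hides $T_k$ from later tests.

\subsection*{Parameters}
Let $a_k=\frac k{2k+2}$, which increases to $\frac12$, and $c_k=\frac12(a_k+a_{k+1})$. We choose integers $2\le n_1<n_2<\cdots$ inductively and put $h_k=n_k^{1/a_k}\ge n_k^2$. Once $n_k$ is chosen, Lemma~\ref{lem:hyper} (with $a=a_k<c_k<1$) and Lemma~\ref{lem:tensor}(a) provide $\lambda_k>0$ with $\lambda_k\le c_k$ and $\lambda_k<a_{k+1}-c_k$ such that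
\[
T_k=K_{h_k,n_k}^{\otimes\mathbb N}\ \text{ is a contraction from $L_{p_k}$ to $L_{q_k}$,}\qquad p_k=1+\lambda_k\le q_k=1+\lambda_k/c_k\le2 .
\]
Put
\[
d_k=\lambda_k\Big(\frac{a_{k+1}}{c_k+\lambda_k}-\frac1{1+\lambda_k}\Big),
\]
which is positive because $a_{k+1}>c_k+\lambda_k$, and depends only on the choices up to stage $k$. For $j\ge2$ choose $n_j$ so large that
\begin{equation}\label{eq:choice}
n_j\ge j^2h_{j-1}\qquad\text{and}\qquad\sum_{k<j}h_j^{-d_k}\le\frac1j ;
\end{equation}
this is possible since $h_j\to\infty$ with $n_j$. The first condition gives $h_j\ge n_j>h_{j-1}\ge n_{j-1}$, so both sequences increase. Two estimates follow. For $k<j$, from $n_j=h_j^{a_j}$ and $a_j\ge a_{k+1}$,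
\begin{equation}\label{eq:early}
n_j^{-(1-1/q_k)}h_j^{1-1/p_k}=h_j^{-\frac{a_j\lambda_k}{c_k+\lambda_k}+\frac{\lambda_k}{1+\lambda_k}}\le h_j^{-d_k}.
\end{equation}
For $k>j\ge1$, Example~\ref{ex:lower} shows that $T_k$ has norm at most $\rho_k$ on mean-zero $L_2$ functions, where
\begin{equation}\label{eq:late}
\rho_k^2=\frac{n_k-1}{h_k-1}\le\frac{n_k}{h_k}\le\frac1{n_k}\le\frac1{k^2h_{k-1}}\le\frac1{(j+1)^2h_j}.
\end{equation}

\subsection*{The operators $T_A$}
For an infinite set $A\subset\mathbb N$ let $T_A=\bigoplus_{k\in A}T_k$, with any weights $\omega_k$.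
\begin{itemize}
\item[(a)] \emph{If $j\notin A$, then $\sigma_{h_j,n_j}(T_A)\le12/j$.} Apply Proposition~\ref{prop:main} with $A_1=A\cap[1,j)$, $A_2=A\cap(j,\infty)$ and $\rho=\sup_{k>j}\rho_k$. By \eqref{eq:early} and \eqref{eq:choice} the sum over $A_1$ is at most $1/j$ (it is empty if $j=1$), and by \eqref{eq:late} $\rho\sqrt{h_j/n_j}\le\rho\sqrt{h_j}\le\frac1{j+1}$.
\item[(b)] \emph{If $j\in A$, then $\sigma_{h_j,n_j}(T_A)\ge\frac18$.} This is \eqref{eq:summand} together with \eqref{eq:visible} for $m=1$, $h=h_j$ and $r=n=n_j\ge2$.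
\end{itemize}
For an infinite set $B\subset\mathbb N$ let
\[
I_B=\Big\{T\in L(L_1):\lim_{j\to\infty,\ j\in B}\sigma_{h_j,n_j}(T)=0\Big\},
\]
a closed ideal containing $\mathcal{DP}$ by Corollary~\ref{cor:ideal}. If $A\cap B$ is finite, (a) applies to all large $j\in B$; if it is infinite, (b) applies to infinitely many $j\in B$. Hence
\begin{equation}\label{eq:AB}
T_A\in I_B\iff A\cap B\text{ is finite}.
\end{equation}

\subsection*{Conclusion}
There is a family $(A_\alpha)_{\alpha\in\mathfrak A}$ of infinite subsets of $\mathbb N$ with $|\mathfrak A|=2^{\aleph_0}$ and $A_\alpha\cap A_\beta$ finite for $\alpha\ne\beta$: number the nodes of the infinite binary tree by $\mathbb N$ and take the infinite branches. Put $T_\alpha=T_{A_\alpha}$ and let $\Gamma\subset\mathfrak A$. If $\beta\in\Gamma$, then $T_\beta\in J_\Gamma$ by definition. If $\beta\notin\Gamma$, then \eqref{eq:AB} gives $T_\alpha\in I_{A_\beta}$ for all $\alpha\in\Gamma$, so $J_\Gamma\subset I_{A_\beta}$, while $T_\beta\notin I_{A_\beta}$; hence $T_\beta\notin J_\Gamma$. It follows that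 $\Gamma\subset\Gamma'\iff J_\Gamma\subset J_{\Gamma'}$. The ideals $J_\Gamma$ are $2^{2^{\aleph_0}}$ distinct closed ideals containing $\mathcal{DP}$, so all are large. With the upper bound from Section~\ref{sec:intro}, the number of large closed ideals in $L(L_1[0,1])$ is exactly $2^{2^{\aleph_0}}$. \qed

\begin{thebibliography}{1}

\bibitem{lecture}
\emph{The number of closed ideals in the algebra of bounded operators on Lebesgue spaces},
\texttt{http://www.weizmann.ac.il/\allowbreak math/\allowbreak gideon/\allowbreak sites/\allowbreak math.gideon/\allowbreak files/\allowbreak uploads/\allowbreak ICM\_lecture\_Aug29\_2021.pdf}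

\end{thebibliography}
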